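\title{Monotonicity of the Thomas--Fermi pressure of a molecule in the number of electrons}

\begin{abstract}
In the Thomas--Fermi theory of a molecule with fixed nuclei of total charge $Z$ and $\lambda$ electrons, let $e$ be the energy and $K$ the kinetic energy of the minimizing density. The sum $e+K$ is three times the pressure under uniform dilation of the nuclear positions. We prove that $e+K$ is non-increasing in $\lambda$ on $[0,Z]$. With at least two nuclei it is strictly decreasing and has an explicit positive lower bound, and the chemical potential does not increase under dilation. The proof lifts the Thomas--Fermi potential from $\mathbb R^3$ to $\mathbb R^5$. After smearing the nuclei this gives $e+K$ as a limit of sums $\sum_{i<j}t_{ij}|R_i-R_j|^2$, where the $t_{ij}\ge0$ are matrix elements of the Green function of a Schr\"odinger operator on $\mathbb R^5$ whose potential decreases as the chemical potential increases.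
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Thomas--Fermi (TF) theory describes the electrons of a molecule by a density $\rho\ge0$ on $\mathbb R^3$ and the nuclei by fixed point charges. We use units in which $h^2(8m)^{-1}(3/\pi)^{2/3}=1$ and the electron charge has absolute value $1$. Fix distinct points $R_1,\dots,R_k\in\mathbb R^3$ and charges $z_1,\dots,z_k\ge0$ with $Z=\sum_iz_i>0$. For $0\le\rho\in L^1(\mathbb R^3)\cap L^{5/3}(\mathbb R^3)$ the TF energy is
\[
\mathcal E(\rho)=K(\rho)-A(\rho)+D(\rho)+U,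
\]
where
\begin{gather*}
K(\rho)=\frac35\int\rho^{5/3}\,dx,\qquad A(\rho)=\int V\rho\,dx,\qquad V(x)=\sum_{j=1}^k\frac{z_j}{|x-R_j|},\\
D(\rho)=\frac12\iint\frac{\rho(x)\rho(x')}{|x-x'|}\,dx\,dx',\qquad U=\sum_{i<j}\frac{z_iz_j}{|R_i-R_j|}.
\end{gather*}
The four terms are the kinetic energy of the electrons, their attraction to the nuclei, their mutual repulsion, and the repulsion of the nuclei. For $0\le\lambda\le Z$ let
\[
e(\lambda)=\inf\Big\{\mathcal E(\rho):\ 0\le\rho\in L^1\cap L^{5/3},\ \int\rho\,dx=\lambda\Big\}.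
\]
It is known that for $0\le\lambda\le Z$ the infimum is attained by a unique minimizer $\rho_\lambda$, the TF density; this is the only fact of TF theory that we use without proof. The case $\lambda=Z$ is the neutral molecule. Our object is
\begin{equation}\label{eq:Pi}
\Pi(\lambda)=e(\lambda)+K(\rho_\lambda)=2K(\rho_\lambda)-A(\rho_\lambda)+D(\rho_\lambda)+U .
\end{equation}

This combination measures how strongly the molecule pushes its nuclei apart. Let $e_l$ and $\Pi_l$ be the quantities above for nuclei at $lR_1,\dots,lR_k$, $l>0$. By Lemma~\ref{lem:dilation}, $l\mapsto e_l(\lambda)$ is differentiable at all but countably many $l$, and $-l\,de_l/dl=\Pi_l$ wherever the derivative exists. If the volume is measured by $l^3$, the pressure $P=-de_l/d(l^3)$ satisfies $3l^3P=\Pi_l$, that is, $3P=e+K$ at unit dilation.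

Two cases are immediate. For $\lambda=0$ we have $\rho_0=0$ and $\Pi(0)=U$, the bare repulsion of the nuclei. For an atom (one nonzero charge) a dilation only translates the nucleus, $e_l$ does not depend on $l$, and $\Pi\equiv0$. For a molecule one expects that electrons gather around the nuclei and screen them, so that each added electron weakens the repulsion and $\Pi$ decreases from the value $U$. Formula \eqref{eq:Pi} does not show this: $K$, $A$ and $D$ all grow with $\lambda$ (Lemma~\ref{lem:order}), they enter with both signs, and for an atom they cancel exactly.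

The work \cite{TF} proves the positivity of the pressure and of the compressibility for neutral systems, and it poses the conjecture that $e+K$ is a decreasing function of $\lambda$ for fixed charges and positions. We prove this conjecture.

\begin{theorem}\label{thm:main}
For all $k$, all distinct $R_1,\dots,R_k$ and all $z_i\ge0$ with $Z>0$,
\[
\Pi(\lambda_1)\ge\Pi(\lambda_2)\qquad\text{whenever }0\le\lambda_1\le\lambda_2\le Z .
\]
If only one $z_i$ is nonzero, then $\Pi\equiv0$.
\end{theorem}

A nucleus with $z_i=0$ affects neither $V$ nor $U$. We drop such nuclei and assume \emph{from now on that all $z_i>0$}. Put $P_l=(R_l,0)\in\mathbb R^3\times\mathbb R^2=\mathbb R^5$.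

\begin{theorem}\label{thm:strict}
Let $k\ge2$ and all $z_i>0$. Then $\Pi$ is strictly decreasing on $[0,Z]$, and for $0\le\lambda\le Z$
\[
0<\sum_{i<j}\frac{z_iz_j}{|R_i-R_j|}\,e^{-|R_i-R_j|^3\omega_{ij}}\le\Pi(\lambda)\le U,
\]
where
\[
\omega_{ij}=\frac1{8\pi^2}\int_{\mathbb R^5}\frac{Q(Y)\,dY}{|Y-P_i|^3|Y-P_j|^3}<\infty,\qquad Q(Y)=6\pi\Big(\sum_l\frac{z_l}{|Y-P_l|}\Big)^{1/2}.
\]
\end{theorem}

Thus, however many electrons are present, screening leaves of each term of $U$ at least a fraction that depends only on the nuclei.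

\begin{corollary}\label{cor:mu}
For fixed $\lambda\in(0,Z)$ the chemical potential $\mu=-\partial e/\partial\lambda$ exists and is non-increasing in $l$ under the uniform dilation $R_i\to lR_i$.
\end{corollary}

Section~\ref{sec:idea} explains the method. Sections~\ref{sec:R3}--\ref{sec:virial} prove Theorem~\ref{thm:main}, Sections~\ref{sec:lower} and~\ref{sec:strict} prove Theorem~\ref{thm:strict}, and Section~\ref{sec:dilation} proves Corollary~\ref{cor:mu}. Throughout,
\[
F(t)=t_+^{3/2},\qquad F'(t)=\tfrac32\,t_+^{1/2};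
\]
$F$ is of class $C^1$, and both $F$ and $F'$ are non-decreasing.

\section{Why five dimensions}\label{sec:idea}

The minimizer satisfies the TF equation $\rho_\lambda=F(\varphi-\mu)$, where $\varphi=V-|x|^{-1}*\rho_\lambda$ is the total electrostatic potential and $\mu\ge0$ is a constant, the chemical potential, which decreases as $\lambda$ increases (Section~\ref{sec:R3}). So we must show that $\Pi$ increases with $\mu$. Apart from the two examples, this section is heuristic and is not used later.

Since $\Pi$ is minus the derivative of the energy along a dilation, it should equal the virial $\sum_iR_i\cdot\mathbf F_i$, where $\mathbf F_i$ is the force that the field $-\nabla\varphi$ exerts on the $i$th nucleus. Suppose the forces split into pair repulsions, $\mathbf F_i=\sum_jt_{ij}(R_i-R_j)$ with $t_{ij}=t_{ji}$. Then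
\begin{equation}\label{eq:symm}
\sum_iR_i\cdot\mathbf F_i=\sum_{i,j}t_{ij}R_i\cdot(R_i-R_j)=\frac12\sum_{i,j}t_{ij}|R_i-R_j|^2=\sum_{i<j}t_{ij}|R_i-R_j|^2,
\end{equation}
and it suffices to show that each $t_{ij}$ increases with $\mu$. Differentiating $\Delta\varphi=4\pi F(\varphi-\mu)-4\pi\sum_jz_j\delta_{R_j}$ shows that $\partial_a\varphi$ solves a Schr\"odinger equation with potential $q=4\pi F'(\varphi-\mu)\ge0$. Its source $4\pi\sum_jz_j\partial_a\delta_{R_j}$, however, consists of dipoles, and the maximum principle says nothing about how the solution changes with $q$. We need a representation of $\nabla\varphi$ with positive sources.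

\begin{example}[no electrons]\label{ex:free}
For $\rho=0$ we have $\varphi=V$ and $\nabla V=\sum_j(R_j-x)\chi_j$ with $\chi_j=z_j|x-R_j|^{-3}$. The force of nucleus $j$ on nucleus $i$ is $z_i\chi_j(R_i)(R_i-R_j)$, so $t_{ij}=z_iz_j|R_i-R_j|^{-3}$ and \eqref{eq:symm} equals $U=\Pi(0)$. The function $\chi_j$ is the restriction to $\mathbb R^3\times\{0\}$ of $z_j|X-P_j|^{-3}$, $X\in\mathbb R^5$. Since $(8\pi^2)^{-1}|X|^{-3}$ is the fundamental solution of $-\Delta$ in $\mathbb R^5$, this is the potential of a \emph{positive} point source in five dimensions.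
\end{example}

\begin{example}[radial solutions]\label{ex:radial}
Let $f$ be $C^3$ on an interval $I\subset(0,\infty)$ and let $\varphi(x)=f(|x-R|^2)$ solve $\Delta\varphi=4\pi F(\varphi-\mu)$ in the shell $|x-R|^2\in I$. In $\mathbb R^n$ the Laplacian of $g(|X|^2)$ is $4wg''(w)+2ng'(w)$ at $w=|X|^2$. The equation for $\varphi$ and its derivative in $w$ are
\[
4wf''+6f'=4\pi F(f-\mu),\qquad 4wf'''+10f''=4\pi F'(f-\mu)f'.
\]
The second says that $\chi=-2f'$, viewed as a function of $|X-P|^2$ on $\mathbb R^5$ with $P=(R,0)$, solves $-\Delta\chi+q\chi=0$ with $q=4\pi F'(f-\mu)$. Moreover $\nabla\varphi=(R-x)\chi$ on $\mathbb R^3$. Write $X=(x,y)$, $s=|y|^2$, so that $|X-P|^2=|x-R|^2+s$, and put $\Phi(x,s)=f(|x-R|^2+s)$. Then $\Delta_x\Phi=4|x-R|^2f''+6f'$ and $\Phi_{ss}=f''$, hence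
\begin{equation}\label{eq:liftformal}
\Delta_x\Phi+4s\,\Phi_{ss}=4\pi F(\Phi-\mu),\qquad \Phi(\cdot,0)=\varphi,\qquad\chi=-2\Phi_s,\qquad \nabla_x\Phi+x\chi=R\chi .
\end{equation}
\end{example}

The first equation in \eqref{eq:liftformal} does not mention the center $R$, so it makes sense for a molecule, and at $s=0$ it reduces to the TF equation. On functions on $\mathbb R^5$ that are radial in $y$, written as $g(x,s)$, the Laplacian is
\begin{equation}\label{eq:lap5}
\Delta_5=\Delta_x+4s\partial_s^2+4\partial_s=\Delta_x+4\partial_s(s\,\partial_s)\qquad(s>0),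
\end{equation}
and $\partial_s(\Delta_x+4s\partial_s^2)=\Delta_5\partial_s$. So for a molecule $\eta=-2\Phi_s$ solves the Schr\"odinger equation $-\Delta_5\eta+q\eta=8\pi^2\sum_jz_j\delta_{P_j}$ with $q=4\pi F'(\Phi-\mu)$, and $\eta=\sum_j\chi_j$, where $\chi_j\ge0$ is the solution with the single source at $P_j$. The last identity in \eqref{eq:liftformal} becomes $\nabla_x\Phi+x\eta=\sum_jR_j\chi_j$, because both sides solve the same Schr\"odinger equation. Then $\nabla\varphi=\sum_j(R_j-x)\chi_j$ as in Example~\ref{ex:free}, and $t_{ij}=z_i\chi_j(P_i)$ is $8\pi^2z_iz_j$ times the Green function of $-\Delta_5+q$ between $P_i$ and $P_j$: positive, symmetric, and decreasing in $q$. Finally $q$ decreases when $\mu$ increases, by a maximum principle for \eqref{eq:liftformal}.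

Three difficulties remain. First, near a nucleus $\rho_\lambda$ behaves like $|x-R_i|^{-3/2}$, so the integral $\int\rho_\lambda|x-R_i|^{-2}dx$ behind the force $\mathbf F_i$ diverges; we smear the nuclei (Section~\ref{sec:smear}) and remove the smearing only in the scalar quantity \eqref{eq:symm} (Section~\ref{sec:virial}). Second, \eqref{eq:liftformal} is nonlinear and degenerates at $s=0$; we construct $\eta$ on $\mathbb R^5$ by a fixed point argument and recover $\Phi$ by integration (Section~\ref{sec:lift}). Third, the comparison of $q$ for two values of $\mu$ is needed on all of $\mathbb R^5$, not only on $\mathbb R^3$ (Section~\ref{sec:mono}).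

\section{Tools and the Thomas--Fermi equation}\label{sec:R3}

\subsection*{Standard facts}
We use the following textbook results; $B_r$ is a ball of radius $r$ in $\mathbb R^n$ and $B_{r/2}$ the concentric ball of half the radius.
\begin{itemize}
\item[(E1)] \emph{Interior $W^{2,p}$ estimate.} If $g$ is bounded and continuous in $B_r$ and $\Delta g=f\in L^\infty(B_r)$ in the sense of distributions, then $g\in W^{2,p}(B_{r/2})$ for all $p<\infty$, hence $g\in C^1$, and $\sup_{B_{r/2}}|\nabla g|\le C(\sup_{B_r}|g|+\sup_{B_r}|f|)$ with $C=C(n,r)$.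
\item[(E2)] \emph{Interior Schauder estimate.} If moreover $f\in C^{0,1/2}(B_r)$, then $g\in C^2$ and $\sup_{B_{r/2}}|D^2g|\le C(\sup_{B_r}|g|+\|f\|_{C^{0,1/2}(B_r)})$.
\item[(E3)] \emph{Dirichlet problem.} If $q\ge0$ and $f$ are bounded in a ball $B$, there is $g\in W^{2,p}(B)\cap W^{1,p}_0(B)$ for all $p<\infty$ with $-\Delta g+qg=f$; in particular $g\in C^1(\overline B)$ and $g=0$ on $\partial B$.
\item[(E4)] \emph{Subharmonic functions.} A continuous $g$ with $\Delta g\ge0$ in the sense of distributions in an open set $O$ is, at each point, at most its average over any ball centered there with closure in $O$. If $O$ is bounded and $g$ is continuous on $\overline O$, then $\max_{\overline O}g=\max_{\partial O}g$.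
\item[(FP)] \emph{Schauder--Tychonoff theorem.} If $\mathcal K$ is a nonempty closed convex subset of a Fr\'echet space and $T:\mathcal K\to\mathcal K$ is continuous with relatively compact image, then $T$ has a fixed point.
\end{itemize}

\begin{lemma}[maximum principle]\label{lem:max}
Let $\Omega\subset\mathbb R^n$ be open and $g$ continuous on $\overline\Omega$, with $g\le0$ on $\partial\Omega$ and, if $\Omega$ is unbounded, $\limsup_{|X|\to\infty}g\le0$. If $\Delta g\ge0$ in the sense of distributions on $\Omega\cap\{g>0\}$, then $g\le0$. The last hypothesis holds if $\Delta g\ge qg$ in $\Omega$ with $q\ge0$ bounded.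
\end{lemma}

\begin{proof}
For $a>0$ the set $O=\{X\in\Omega:g>a\}$ is open and bounded. On $\partial O$ we have $g\ge a$, so $\partial O$ does not meet $\partial\Omega$, and therefore $g=a$ on $\partial O$. If $O\neq\emptyset$, (E4) gives $g\le a$ in $O$, a contradiction.
\end{proof}

Applied to $\pm g$, the lemma shows that a continuous solution of $\Delta g=qg$ on $\mathbb R^n$ that tends to $0$ at infinity vanishes.

\subsection*{Coulomb potentials}
For $\rho\in L^1\cap L^{5/3}$ put $u_\rho=|x|^{-1}*\rho$, so that $-\Delta u_\rho=4\pi\rho$. The function $u_\rho$ is continuous and tends to $0$ at infinity. Indeed, split $|x|^{-1}$ at $|x|=1$. The inner part lies in $L^{5/2}$, the exponent dual to $5/3$, and the convolution of functions in dual spaces $L^p$, $L^{p'}$ with $1<p<\infty$ is continuous and vanishes at infinity. The outer part is bounded and tends to $0$ at infinity, so its convolution with $\rho\in L^1$ has the same two properties. The splitting also gives $V\in L^{5/2}+L^\infty$, so $A(\rho)$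 and $D(\rho)=\frac12\int\rho u_\rho$ are finite.

\begin{lemma}[TF equation]\label{lem:TF}
Let $0<\lambda\le Z$, $\varphi_\lambda=V-u_{\rho_\lambda}$ and $h=\rho_\lambda^{2/3}-\varphi_\lambda$. There is a number $\mu_\lambda\ge0$ with $h\ge-\mu_\lambda$ a.e.\ and $h=-\mu_\lambda$ a.e.\ on $\{\rho_\lambda>0\}$. Consequently $\rho_\lambda=F(\varphi_\lambda-\mu_\lambda)$ a.e.
\end{lemma}

\begin{proof}
Let $0\le\rho'\in L^1\cap L^{5/3}$ with $\int\rho'=\lambda$. The function $t\mapsto\mathcal E((1-t)\rho_\lambda+t\rho')$ on $[0,1]$ is minimal at $t=0$. Its right derivative there is $\int h(\rho'-\rho_\lambda)$: the terms $A$ and $D$ are polynomials in $t$, and in $K$ the difference quotients of the convex function $t\mapsto((1-t)\rho_\lambda+t\rho')^{5/3}$ are monotone in $t$. Hence $\int h\rho'\ge\int h\rho_\lambda$. If $c>\operatorname{ess\,inf}h$, choose $E\subset\{h<c\}$ with $0<|E|<\infty$ and $\rho'=\lambda|E|^{-1}\mathbf 1_E$; this gives $c\lambda\ge\int h\rho_\lambda$. So $-\mu_\lambda:=\operatorname{ess\,inf}h$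 is finite and $\int(h+\mu_\lambda)\rho_\lambda\le0$. The integrand is nonnegative, so it vanishes a.e. Thus $\rho_\lambda^{2/3}=\varphi_\lambda-\mu_\lambda$ where $\rho_\lambda>0$, and $\varphi_\lambda-\mu_\lambda\le0$ where $\rho_\lambda=0$. If $\mu_\lambda<0$, then $\rho_\lambda^{2/3}\ge\varphi_\lambda+|\mu_\lambda|\ge|\mu_\lambda|/2$ near infinity, because $\varphi_\lambda\to0$, and $\rho_\lambda$ would not be integrable.
\end{proof}

\begin{lemma}[comparison in $\mathbb R^3$]\label{lem:comp3}
Let $\mu\le\mu'$ and let $\rho,\rho'\in L^1\cap L^{5/3}$ satisfy $\rho=F(V-u_\rho-\mu)$ and $\rho'=F(V-u_{\rho'}-\mu')$ a.e. Then $\rho\ge\rho'$ a.e. In particular, for given $\mu$ the equation $\rho=F(V-u_\rho-\mu)$ has at most one solution in $L^1\cap L^{5/3}$.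
\end{lemma}

\begin{proof}
The function $g=u_\rho-u_{\rho'}+\mu-\mu'$ is continuous, tends to $\mu-\mu'\le0$ at infinity, and off the nuclei equals $(V-u_{\rho'}-\mu')-(V-u_\rho-\mu)$. On $\{g>0\}$ the monotonicity of $F$ gives $\rho'\ge\rho$ a.e., so $\Delta g=4\pi(\rho'-\rho)\ge0$ there. By Lemma~\ref{lem:max}, $g\le0$, and so $\rho'\le\rho$.
\end{proof}

\begin{lemma}\label{lem:order}
If $0<\lambda_1<\lambda_2\le Z$, then $\mu_{\lambda_1}>\mu_{\lambda_2}$ and $\rho_{\lambda_1}\le\rho_{\lambda_2}$ a.e. In particular $\mu_\lambda>0$ for $0<\lambda<Z$. The functions $\lambda\mapsto\Pi(\lambda)$ and $\lambda\mapsto\mu_\lambda$ are continuous on $(0,Z]$.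
\end{lemma}

\begin{proof}
If $\mu_{\lambda_1}\le\mu_{\lambda_2}$, Lemma~\ref{lem:comp3} gives $\rho_{\lambda_1}\ge\rho_{\lambda_2}$ and so $\lambda_1\ge\lambda_2$. Hence $\mu_{\lambda_1}>\mu_{\lambda_2}$, and the same lemma gives $\rho_{\lambda_1}\le\rho_{\lambda_2}$. Taking $\lambda_2=Z$ gives $\mu_\lambda>\mu_Z\ge0$.

It suffices to prove continuity along monotone sequences $\lambda_n\to\lambda$ in $(0,Z]$. Then $\rho_{\lambda_n}$ converges monotonically a.e.\ to a function $\rho_*$ that lies on one side of $\rho_\lambda$, and all densities are bounded by $\rho_Z$. By dominated convergence $\int\rho_*=\lambda$, so $\rho_*=\rho_\lambda$ a.e.; by dominated convergence again, $K$, $A$, $D$ converge, hence $\Pi$ by \eqref{eq:Pi}, and $u_{\rho_{\lambda_n}}\to u_{\rho_\lambda}$ at every point. At almost every point of $\{\rho_\lambda>0\}$ we have $\rho_{\lambda_n}>0$ for large $n$, and then $\mu_{\lambda_n}=\varphi_{\lambda_n}-\rho_{\lambda_n}^{2/3}\to\varphi_\lambda-\rho_\lambda^{2/3}=\mu_\lambda$.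
\end{proof}

The construction below needs $\mu>0$, so it covers $0<\lambda<Z$; the neutral case will follow by continuity.

\section{Smeared nuclei and Green-type functions on $\mathbb R^5$}\label{sec:smear}

Points of $\mathbb R^5$ are $X=(x,y)$, $x\in\mathbb R^3$, $y\in\mathbb R^2$, and $s=|y|^2$. A continuous function on $\mathbb R^5$ that is radial in $y$ is the same as a continuous function of $(x,s)\in\mathbb R^3\times[0,\infty)$, and we use one letter for both. For such $g\ge0$,
\begin{equation}\label{eq:polar}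
\int_{\mathbb R^5}g\,dX=\pi\int_0^\infty\!\!\int_{\mathbb R^3}g(x,s)\,dx\,ds .
\end{equation}

By Example~\ref{ex:radial}, everything attached to the $j$th nucleus should be a function of $|x-R_j|^2+s$. The simplest smearing with this property shifts that variable by $\varepsilon$. Fix $\varepsilon>0$, put $r_j=|x-R_j|$, $w_j=r_j^2+s+\varepsilon=|X-P_j|^2+\varepsilon$, and
\[
v_j=z_jw_j^{-1/2},\qquad M_j=\frac{3\varepsilon z_j}{4\pi}w_j^{-5/2},\qquad N_j=z_jw_j^{-3/2},\qquad S_j=15\varepsilon z_jw_j^{-7/2}.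
\]
Let $m_j=M_j(\cdot,0)$, and let $v,M,m,N,S$ be the sums over $j$. Here $m_j$ is the smeared nuclear charge and $v_j(\cdot,0)$ its potential in $\mathbb R^3$; $S_j$ is the smeared source and $N_j$ its potential in $\mathbb R^5$. Differentiation in $s$ and $x$ gives
\begin{equation}\label{eq:rel}
N_j=-2\partial_sv_j,\quad S_j=-8\pi\,\partial_sM_j,\quad\nabla_xv_j=(R_j-x)N_j,\quad\nabla_xM_j=2(x-R_j)\partial_sM_j .
\end{equation}
For $w=|X|^2+\varepsilon$ in $\mathbb R^n$ we have $\nabla w^{-a}=-2aXw^{-a-1}$, and with $|X|^2=w-\varepsilon$,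
\[
\Delta w^{-a}=\big(4a(a+1)-2na\big)w^{-a-1}-4\varepsilon a(a+1)w^{-a-2}.
\]
The first term vanishes for $(n,a)=(3,\frac12)$ and $(n,a)=(5,\frac32)$, which gives
\begin{equation}\label{eq:src}
-\Delta_xv_j(\cdot,0)=4\pi m_j,\qquad-\Delta_5N_j=S_j,\qquad\int_{\mathbb R^5}S_j\,dX=8\pi^2z_j .
\end{equation}
For the integral, the unit sphere of $\mathbb R^5$ has area $8\pi^2/3$, the substitution $|X-P_j|=\sqrt\varepsilon\,t$ removes $\varepsilon$, and $\int_0^\infty t^4(1+t^2)^{-7/2}dt=\frac15$ because $\frac15t^5(1+t^2)^{-5/2}$ is a primitive. Since $v_j(\cdot,0)-u_{m_j}$ is harmonic and tends to $0$ at infinity, $v_j(\cdot,0)=u_{m_j}$.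

\begin{lemma}\label{lem:chi}
Let $q\ge0$ be bounded and continuous on $\mathbb R^5$. For each $j$ there is exactly one continuous $\chi_j$ with
\[
-\Delta_5\chi_j+q\chi_j=S_j\ \text{ in the sense of distributions},\qquad\chi_j\to0\ \text{ at infinity}.
\]
It has the following properties.
\begin{itemize}
\item[(a)] $0\le\chi_j\le N_j$, with $\chi_j=N_j$ if $q=0$; and $\chi_j$ is radial in $y$ if $q$ is.
\item[(b)] If $q\le q'$ and $\chi_j'$ belongs to $q'$, then $\chi_j\ge\chi_j'$.
\item[(c)] $\int S_i\chi_j\,dX=\int S_j\chi_i\,dX$.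
\item[(d)] $\chi_j\in C^1$ and $|\nabla\chi_j|\le C(1+|X|)^{-3}$, where $C$ depends only on $\varepsilon$, $\sup q$ and the nuclei. If $q$ is uniformly H\"older continuous of order $\frac12$, then $\chi_j\in C^2$ and $|D^2\chi_j|\le C'(1+|X|)^{-3}$.
\end{itemize}
\end{lemma}

\begin{proof}
Uniqueness follows from Lemma~\ref{lem:max}. It implies $\chi_j=N_j$ for $q=0$, by \eqref{eq:src}, and the radiality, because $S_j$ and the equation are invariant under rotations of $y$.

For existence let $\chi_j^n$ solve the equation in $B_n=\{|X|<n\}$ with zero boundary values, by (E3). We apply Lemma~\ref{lem:max} in $B_n$ three times. The function $g=-\chi_j^n$ has $\Delta g=qg+S_j\ge qg$, so $\chi_j^n\ge0$. The function $g=\chi_j^n-N_j$ has $\Delta g=q\chi_j^n\ge0$ and is negative on $\partial B_n$, so $\chi_j^n\le N_j$. The function $g=\chi_j^n-\chi_j^{n+1}$ has $\Delta g=qg$ and is $\le0$ on $\partial B_n$, so $\chi_j^n\le\chi_j^{n+1}$. The increasing limit $\chi_j$ satisfies $0\le\chi_j\le N_j$, is continuous because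 (E1) bounds $\nabla\chi_j^n$ locally uniformly in $n$, and solves the equation by dominated convergence.

(b) The function $g=\chi_j'-\chi_j$ satisfies $\Delta g=q'\chi_j'-q\chi_j=q'g+(q'-q)\chi_j\ge q'g$ and tends to $0$, so $g\le0$.

(c) Integrating by parts in $B_n$,
\[
\int_{B_n}S_i\chi_j^n=\int_{B_n}\big(\nabla\chi_i^n\cdot\nabla\chi_j^n+q\chi_i^n\chi_j^n\big)=\int_{B_n}S_j\chi_i^n ,
\]
and monotone convergence applies; the limits are finite because $N_j$ is bounded and $S_i$ is integrable.

(d) We have $N_j+S_j+|\nabla S_j|\le C(1+|X|)^{-3}$, and $1+|Y|$ and $1+|X|$ differ by at most a factor $2$ when $|Y-X|\le1$. So $\chi_j$ and $f=\Delta_5\chi_j=q\chi_j-S_j$ are bounded by $C(1+|X|)^{-3}$ on the unit ball about $X$, and (E1) gives the gradient bound. If $q$ is H\"older, the $C^{0,1/2}$ norm of $f$ on that ball is bounded by a multiple of the suprema of $\chi_j$, $|\nabla\chi_j|$, $S_j$, $|\nabla S_j|$ there, and (E2) applies.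
\end{proof}

Parts (a) and (b) rest on $S_j\ge0$; this is where the sign of the nuclear charges enters. The coefficients of \eqref{eq:symm} and their unscreened values will be
\begin{equation}\label{eq:tb}
t_{ij}=\frac1{8\pi^2}\int_{\mathbb R^5}S_i\chi_j\,dX,\qquad b_{ij}=\frac1{8\pi^2}\int_{\mathbb R^5}S_iN_j\,dX .
\end{equation}
By Lemma~\ref{lem:chi}, both are symmetric in $i,j$ and $0\le t_{ij}\le b_{ij}$.

\begin{lemma}\label{lem:b}
For $i\ne j$, $b_{ij}\to z_iz_j|R_i-R_j|^{-3}$ as $\varepsilon\to0$. Hence $U_\varepsilon:=\sum_{i<j}b_{ij}|R_i-R_j|^2\to U$.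
\end{lemma}

\begin{proof}
Let $d=|R_i-R_j|>0$, $0<\delta<d$, and let $B$ be the ball of radius $\delta$ about $P_i$. We have $S_i\le15\varepsilon z_i|X-P_i|^{-7}$ and $N_j\le z_j|X-P_j|^{-3}$. Both $|X-P_i|^{-7}$ and $|X-P_i|^{-7}|X-P_j|^{-3}$ are integrable over $\mathbb R^5\setminus B$, so $\int_{\mathbb R^5\setminus B}S_i$ and $\int_{\mathbb R^5\setminus B}S_iN_j$ are $O(\varepsilon)$, and $\int_BS_i\to8\pi^2z_i$ by \eqref{eq:src}. On $B$, $z_j((d+\delta)^2+\varepsilon)^{-3/2}\le N_j\le z_j(d-\delta)^{-3}$. So all limit points of $b_{ij}$ lie in $[z_iz_j(d+\delta)^{-3},z_iz_j(d-\delta)^{-3}]$; let $\delta\to0$.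
\end{proof}

\section{The lift}\label{sec:lift}

Fix $\varepsilon>0$ and $\mu>0$. In this section $C$ may depend on $\varepsilon$, $\mu$ and the nuclei. We solve for $\eta=-2\Phi_s$ rather than for $\Phi$: for given $q$ the equation for $\eta$ is linear and uniformly elliptic on $\mathbb R^5$, and the nonlinearity enters only through the dependence of $q$ on $\eta$.

\begin{lemma}[existence]\label{lem:lift}
There is a continuous function $\eta$ on $\mathbb R^5$, radial in $y$, with $0\le\eta\le N$ and
\begin{equation}\label{eq:lift}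
-\Delta_5\eta+q\eta=S,\qquad q=4\pi F'(\Phi-\mu)=6\pi(\Phi-\mu)_+^{1/2},\qquad\Phi(x,s)=\frac12\int_s^\infty\eta(x,\sigma)\,d\sigma .
\end{equation}
Moreover $0\le\Phi\le v$, and $\eta=\sum_j\chi_j$ with the functions $\chi_j$ of Lemma~\ref{lem:chi} for this $q$.
\end{lemma}

\begin{proof}
Let $\mathcal K$ be the set of continuous $\eta$, radial in $y$, with $0\le\eta\le N$. It is a closed convex subset of the Fr\'echet space $C(\mathbb R^5)$ with locally uniform convergence. For $\eta\in\mathcal K$ define $\Phi$ and $q$ by \eqref{eq:lift}. By \eqref{eq:rel}, $0\le\Phi\le\frac12\int_s^\infty N\,d\sigma=v(x,s)\le Z\varepsilon^{-1/2}$, and the tail satisfies $\frac12\int_L^\infty\eta\,d\sigma\le v(x,L)\le ZL^{-1/2}$ uniformly in $x$ and $\eta$. Hence $\Phi$ and $q$ are continuous, and $q\le6\pi Z^{1/2}\varepsilon^{-1/4}$. Let $T\eta=\sum_j\chi_j$. Then $T\mathcal K\subset\mathcal K$ by Lemma~\ref{lem:chi}(a), and $T\mathcal K$ is relatively compact by Lemma~\ref{lem:chi}(d) and the Arzel\`a--Ascoli theorem. If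 $\eta_n\to\eta$ in $\mathcal K$, the tail bound gives $\Phi_n\to\Phi$ and so $q_n\to q$ locally uniformly. Every limit point of $T\eta_n$ lies in $\mathcal K$, so it tends to $0$ at infinity, and it solves $-\Delta_5g+qg=S$; by Lemma~\ref{lem:max} it equals $T\eta$. Thus $T$ is continuous, and (FP) gives a fixed point.
\end{proof}

We fix such an $\eta$ and call $\Phi$ the \emph{lift}; Lemma~\ref{lem:mono} will show that it is unique.

\begin{lemma}[regularity]\label{lem:reg}
The function $q$ is uniformly H\"older continuous of order $\frac12$, the functions $\chi_j$, $\eta$, $\Phi$ are in $C^2(\mathbb R^5)$, $|\nabla\eta|+|D^2\eta|\le C(1+|X|)^{-3}$, and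
\[
\Phi_s=-\tfrac12\eta,\qquad\partial_s\nabla_x\Phi=-\tfrac12\nabla_x\eta,\qquad|\nabla_x\Phi|\le C(1+|X|^2)^{-1/2}.
\]
As a function of $(x,s)$, $\Phi$ is $C^2$ for $s>0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:chi}(d), $|\nabla\eta|\le C(1+|X|)^{-3}\le C(1+|x|^2+s)^{-3/2}$. The function $\nabla_x\eta$ is radial in $y$, and we may differentiate under the integral: $\nabla_x\Phi=\frac12\int_s^\infty\nabla_x\eta\,d\sigma$ is continuous and bounded by $C(1+|x|^2+s)^{-1/2}$. Also $\Phi_s=-\frac12\eta$ on $s\ge0$, so by the chain rule $\nabla_y\Phi=2y\Phi_s=-y\eta$, which is continuous and bounded by $|X|N$. Hence $\Phi\in C^1(\mathbb R^5)$ is globally Lipschitz. Since $|t_+^{1/2}-t'{}_+^{1/2}|\le|t-t'|^{1/2}$, $q$ is uniformly H\"older, and Lemma~\ref{lem:chi}(d) gives $\chi_j,\eta\in C^2$ with the bound on $D^2\eta$. Now $\nabla_x\Phi$ has the continuous derivatives $\frac12\int_s^\infty D_x^2\eta\,d\sigma$ in $x$ and $-\frac12\nabla_x\eta$ in $s\ge0$, so it is $C^1$ on $\mathbb R^5$, and $\nabla_y\Phi=-y\eta$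 is $C^1$. Thus $\Phi\in C^2(\mathbb R^5)$. For $s>0$ compose with the smooth map $(x,s)\mapsto(x,\sqrt s,0)$.
\end{proof}

We now integrate \eqref{eq:lift} in $s$. The potential $q$ was chosen so that $q\eta$ is an exact derivative, and the boundary term at $s\to0$ vanishes, so that the trace of $\Phi$ solves the TF equation with smeared nuclei.

\begin{lemma}[the equation of the lift]\label{lem:eq}
\begin{align}
\Delta_x\Phi+4s\,\Phi_{ss}&=4\pi F(\Phi-\mu)-4\pi M&&\text{for }s>0,\label{eq:deg}\\
\Delta_5\Phi&=4\pi F(\Phi-\mu)-4\pi M-2\eta&&\text{on }\mathbb R^5.\label{eq:five}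
\end{align}
The function $\varphi_\varepsilon=\Phi(\cdot,0)\in C^2(\mathbb R^3)$ and the density $\rho_\varepsilon=F(\varphi_\varepsilon-\mu)$ satisfy
\[
0\le\varphi_\varepsilon\le v(\cdot,0),\qquad\rho_\varepsilon\in C_c^1(\mathbb R^3),\qquad\Delta\varphi_\varepsilon=4\pi\rho_\varepsilon-4\pi m,\qquad\varphi_\varepsilon=v(\cdot,0)-u_{\rho_\varepsilon}.
\]
\end{lemma}

\begin{proof}
For $s>0$, \eqref{eq:lap5} and \eqref{eq:lift} give $\Delta_x\eta=-4\partial_s(s\eta_s)+q\eta-S$. Here $q\eta=4\pi F'(\Phi-\mu)(-2\Phi_s)=-8\pi\partial_s[F(\Phi-\mu)]$, and $S=-8\pi\partial_sM$ by \eqref{eq:rel}. Further $2s\eta_s=y\cdot\nabla_y\eta$, so $|s\eta_s|\le C|y|(1+|X|)^{-3}$ tends to $0$ as $s\to\infty$ and as $s\to0$. As $s\to\infty$ also $M\to0$ and $F(\Phi-\mu)\to F(-\mu)=0$. Integrating over $(s,\infty)$,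
\[
\Delta_x\Phi=\frac12\int_s^\infty\Delta_x\eta\,d\sigma=2s\eta_s+4\pi F(\Phi-\mu)-4\pi M .
\]
This is \eqref{eq:deg}, since $4s\Phi_{ss}=-2s\eta_s$, and $s\to0$ gives the equation for $\varphi_\varepsilon$. Adding $4\Phi_s=-2\eta$ to \eqref{eq:deg} gives \eqref{eq:five} for $y\ne0$, and both sides are continuous on $\mathbb R^5$. Since $\varphi_\varepsilon\le v(\cdot,0)\to0$ at infinity and $\mu>0$, the density $\rho_\varepsilon$ has compact support. Finally $\varphi_\varepsilon-v(\cdot,0)+u_{\rho_\varepsilon}$ is harmonic by \eqref{eq:src} and tends to $0$ at infinity, so it vanishes.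
\end{proof}

The next lemma is the heart of the method. The term $-2\eta$ in \eqref{eq:five} spoils the Schr\"odinger equation for $\partial_a\Phi$; it is cancelled by the commutator of $\Delta_5$ with multiplication by $x_a$.

\begin{lemma}[gradient formula]\label{lem:grad}
$\nabla_x\Phi=\sum_j(R_j-x)\chi_j$ on $\mathbb R^5$.
\end{lemma}

\begin{proof}
Let $a\in\{1,2,3\}$ and $\partial_a=\partial/\partial x_a$. The right side of \eqref{eq:five} is $C^1$, so in the sense of distributions
\[
\Delta_5\partial_a\Phi=q\,\partial_a\Phi-4\pi\partial_aM-2\partial_a\eta,\qquad\Delta_5(x_a\eta)=x_a(q\eta-S)+2\partial_a\eta .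
\]
By \eqref{eq:rel}, $-4\pi\partial_aM_j=-8\pi(x-R_j)_a\partial_sM_j=(x-R_j)_aS_j$. Adding, the continuous function $G_a=\partial_a\Phi+x_a\eta$ satisfies
\[
\Delta_5G_a=qG_a+\sum_j(x-R_j)_aS_j-x_aS=qG_a-\sum_j(R_j)_aS_j .
\]
The function $\sum_j(R_j)_a\chi_j$ solves the same equation. Both tend to $0$ at infinity, $G_a$ by Lemma~\ref{lem:reg} and $|x_a\eta|\le|X|N$. By Lemma~\ref{lem:max} they coincide. Subtract $x_a\eta=\sum_jx_a\chi_j$.
\end{proof}

The force on the $i$th smeared nucleus is $-\int m_i\nabla\varphi_\varepsilon\,dx$. Inserting Lemma~\ref{lem:grad} at $s=0$ gives $\sum_j\int m_i(x-R_j)\chi_j\,dx$, which is not visibly parallel to $R_i-R_j$ term by term, nor symmetric. Moving the integral through all levels $s$ repairs both defects.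

\begin{lemma}[force formula]\label{lem:force}
With $t_{ij}$, $b_{ij}$ as in \eqref{eq:tb},
\[
-\int_{\mathbb R^3}m_i\nabla\varphi_\varepsilon\,dx=\sum_jt_{ij}(R_i-R_j),\qquad-\int_{\mathbb R^3}m_i\nabla_xv(\cdot,0)\,dx=\sum_jb_{ij}(R_i-R_j).
\]
Consequently
\[
W_\varepsilon(\mu):=-\sum_iR_i\cdot\int m_i\nabla\varphi_\varepsilon\,dx=\sum_{i<j}t_{ij}|R_i-R_j|^2,\qquad-\sum_iR_i\cdot\int m_i\nabla_xv(\cdot,0)\,dx=U_\varepsilon,
\]
and $0\le W_\varepsilon(\mu)\le U_\varepsilon$.
\end{lemma}

\begin{proof}
Let $J(s)=\int_{\mathbb R^3}M_i\nabla_x\Phi\,dx$. The functions $\nabla_x\Phi$ and $\nabla_x\eta$ are bounded, and $M_i+|\partial_sM_i|\le C(r_i^2+\varepsilon)^{-5/2}$, which is integrable. By dominated convergence $J$ is $C^1$ on $[0,\infty)$, and $|J(s)|\le C\int M_i\,dx\to0$ as $s\to\infty$. Using Lemma~\ref{lem:reg}, an integration by parts in $x$ and \eqref{eq:rel},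
\[
J'(s)=\int\Big[\partial_sM_i\nabla_x\Phi-\tfrac12M_i\nabla_x\eta\Big]dx=\int\Big[\partial_sM_i\nabla_x\Phi+\tfrac12\eta\nabla_xM_i\Big]dx=\int\partial_sM_i\,\big[\nabla_x\Phi+(x-R_i)\eta\big]dx .
\]
By Lemma~\ref{lem:grad} the last bracket is $\sum_j[(R_j-x)+(x-R_i)]\chi_j=\sum_j(R_j-R_i)\chi_j$. With $\partial_sM_i=-S_i/(8\pi)$ and \eqref{eq:polar},
\[
-J(0)=\int_0^\infty J'(s)\,ds=\sum_j(R_i-R_j)\,\frac1{8\pi}\int_0^\infty\!\!\int_{\mathbb R^3}S_i\chi_j\,dx\,ds=\sum_jt_{ij}(R_i-R_j).
\]
The computation used only $\Phi_s=-\frac12\sum_j\chi_j$, the gradient formula and the boundedness of the gradients. By \eqref{eq:rel} these hold with $v$, $N_j$ in place of $\Phi$, $\chi_j$, which gives the second formula. The rest is \eqref{eq:symm} and $0\le t_{ij}\le b_{ij}$.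
\end{proof}

\section{Monotonicity in the chemical potential}\label{sec:mono}

To compare the potentials $q$ for two values of $\mu$ we compare the lifts, using \eqref{eq:deg}. No boundary condition is available at $s=0$, and none is needed: there the operator degenerates to $\Delta_x$, which does not see the normal direction.

\begin{lemma}\label{lem:mono}
Let $0<\mu\le\mu'$, and let $\Phi,q,\chi_j,t_{ij}$ and $\Phi',q',\chi_j',t_{ij}'$ belong to lifts for $\mu$ and $\mu'$ with the same $\varepsilon$. Then $\Phi-\mu\ge\Phi'-\mu'$ on $\mathbb R^3\times[0,\infty)$. Hence $q\ge q'$, $\chi_j\le\chi_j'$, $t_{ij}\le t_{ij}'$ and $W_\varepsilon(\mu)\le W_\varepsilon(\mu')$. For $\mu=\mu'$ it follows that the lift is unique.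
\end{lemma}

\begin{proof}
The function $d=(\Phi-\mu)-(\Phi'-\mu')$ is continuous on $H=\mathbb R^3\times[0,\infty)$ and tends to $\mu'-\mu\ge0$ as $|x|^2+s\to\infty$, since $0\le\Phi,\Phi'\le v$. Let $L=\Delta_x+4s\partial_s^2$ for $s>0$ and $L=\Delta_x$ for $s=0$. By Lemma~\ref{lem:eq}, $Ld=4\pi[F(\Phi-\mu)-F(\Phi'-\mu')]$ on $H$, so $Ld\le0$ wherever $d<0$.

Suppose $d(x_0,s_0)=-2a<0$. The set $O=\{d<-a\}$ is bounded and relatively open in $H$, and $d=-a$ on $\overline O\setminus O$. Choose $\delta>0$ with $\delta|x|^2<a$ on $\overline O$ and let $d_\delta=d-\delta|x|^2$. Then $d_\delta>-2a$ on $\overline O\setminus O$ and $d_\delta(x_0,s_0)\le-2a$, so $d_\delta$ attains its minimum over $\overline O$ at a point of $O$. If $s>0$ at this point, it is an interior local minimum of a $C^2$ function of $(x,s)$, all pure second derivatives are $\ge0$, and $Ld_\delta\ge0$. If $s=0$, it is a local minimum of the $C^2$ function $d_\delta(\cdot,0)$, and again $Ld_\delta=\Delta_xd_\delta\ge0$. But $Ld_\delta=Ld-6\delta<0$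 in $O$. Hence $d\ge0$.

Since $F'$ is non-decreasing, $q\ge q'$. The remaining inequalities follow from Lemma~\ref{lem:chi}(b), \eqref{eq:tb} and Lemma~\ref{lem:force}.
\end{proof}

The two properties of $F$ play different roles: the monotonicity of $F$ orders the lifts, and the convexity of $F$ turns this into an order of the potentials $q$.

\section{The virial identity and the proof of Theorem~\ref{thm:main}}\label{sec:virial}

The forces have no evident limit as $\varepsilon\to0$, but their virial $W_\varepsilon$ can be written in terms of energies, which do.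

\begin{lemma}[virial identity]\label{lem:virial}
With $a_i=z_ir_i^2(r_i^2+\varepsilon)^{-3/2}$,
\[
W_\varepsilon(\mu)=2K(\rho_\varepsilon)-\sum_i\int\rho_\varepsilon a_i\,dx+D(\rho_\varepsilon)+U_\varepsilon .
\]
\end{lemma}

\begin{proof}
Write $\rho=\rho_\varepsilon$, $u=u_\rho$, $\varphi=\varphi_\varepsilon$ and $v_i$ for $v_i(\cdot,0)=u_{m_i}$, so that $\varphi=\sum_iv_i-u$. The functions $\rho$ and $m_i$ are bounded and integrable, so
\[
\nabla u(x)=-\int\frac{x-x'}{|x-x'|^3}\rho(x')\,dx',\qquad\nabla v_i(x')=-\int\frac{x'-x}{|x-x'|^3}m_i(x)\,dx,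
\]
and all double integrals below converge absolutely. Since the kernel is odd, $\int m_i\nabla u=-\int\rho\nabla v_i$ (action equals reaction). By Lemma~\ref{lem:force},
\begin{equation}\label{eq:v1}
W_\varepsilon=U_\varepsilon+\sum_iR_i\cdot\int m_i\nabla u\,dx=U_\varepsilon-\sum_iR_i\cdot\int\rho\nabla v_i\,dx .
\end{equation}
The last sum is found by computing $\int\rho\,x\cdot\nabla\varphi$ in two ways. The function $p=\frac25(\varphi-\mu)_+^{5/2}=\frac25\rho^{5/3}$ is in $C_c^1$ and $\nabla p=\rho\nabla\varphi$, so $\int\rho\,x\cdot\nabla\varphi=-3\int p=-2K(\rho)$. On the other hand, exchanging $x$ and $x'$,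
\[
\int\rho\,x\cdot\nabla u\,dx=-\iint\rho(x)\rho(x')\frac{x\cdot(x-x')}{|x-x'|^3}=-\frac12\iint\rho(x)\rho(x')\frac{|x-x'|^2}{|x-x'|^3}=-D(\rho),
\]
and $x\cdot\nabla v_i=(x-R_i)\cdot\nabla v_i+R_i\cdot\nabla v_i=-a_i+R_i\cdot\nabla v_i$ by \eqref{eq:rel}. Hence
\[
-2K(\rho)=-\sum_i\int\rho a_i+\sum_iR_i\cdot\int\rho\nabla v_i+D(\rho),
\]
and inserting this in \eqref{eq:v1} proves the lemma.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $0<\lambda<Z$ and $\mu=\mu_\lambda>0$. As $\varepsilon\to0$, $\varphi_\varepsilon\to\varphi_\lambda$ pointwise off the nuclei, and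
\[
W_\varepsilon(\mu_\lambda)=\sum_{i<j}t_{ij}|R_i-R_j|^2\to\Pi(\lambda).
\]
\end{lemma}

\begin{proof}
Since $\varphi_\varepsilon\le v(\cdot,0)\le V$, we have $\rho_\varepsilon\le\bar\rho:=(V-\mu)_+^{3/2}$. This function has compact support because $\mu>0$, and $\bar\rho^{5/3}\le V^{5/2}$ has integrable singularities $r_i^{-5/2}$; so $\bar\rho\in L^1\cap L^{5/3}$. (For $\mu=0$ the bound $V^{3/2}$ decays like $|x|^{-3/2}$ and is not integrable.) From any sequence $\varepsilon\to0$ extract a subsequence with $\rho_\varepsilon\rightharpoonup\rho_*$ weakly in $L^{5/3}$; $\rho_*$ vanishes off the support of $\bar\rho$. For each $x$ the restriction of $|x-\cdot|^{-1}$ to this support is in $L^{5/2}$, so $u_{\rho_\varepsilon}(x)\to u_{\rho_*}(x)$. By Lemma~\ref{lem:eq}, $\varphi_\varepsilon\to V-u_{\rho_*}$ off the nuclei, so $\rho_\varepsilon\to F(V-u_{\rho_*}-\mu)$ a.e., and by domination in $L^{5/3}$. The strong and the weak limit agree: $\rho_*=F(V-u_{\rho_*}-\mu)$. By Lemmas~\ref{lem:TF} and~\ref{lem:comp3}, $\rho_*=\rho_\lambda$.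 The limit $\varphi_\lambda$ does not depend on the subsequence, so $\varphi_\varepsilon\to\varphi_\lambda$ and $\rho_\varepsilon\to F(\varphi_\lambda-\mu)=\rho_\lambda$ off the nuclei as $\varepsilon\to0$.

The functions $\bar\rho^{5/3}$, $V\bar\rho$ and $\bar\rho(x)\bar\rho(x')|x-x'|^{-1}$ are integrable, $0\le a_i\le z_i/r_i$ and $a_i\to z_i/r_i$. By dominated convergence, Lemma~\ref{lem:b} and Lemma~\ref{lem:virial}, $W_\varepsilon\to2K(\rho_\lambda)-A(\rho_\lambda)+D(\rho_\lambda)+U=\Pi(\lambda)$.
\end{proof}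

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0<\lambda_1<\lambda_2<Z$. Then $\mu_{\lambda_1}>\mu_{\lambda_2}>0$ by Lemma~\ref{lem:order}, so $W_\varepsilon(\mu_{\lambda_1})\ge W_\varepsilon(\mu_{\lambda_2})$ by Lemma~\ref{lem:mono}, and Lemma~\ref{lem:limit} gives $\Pi(\lambda_1)\ge\Pi(\lambda_2)$. Since $\Pi$ is continuous at $Z$, this extends to $\lambda_2=Z$. For $\lambda_1=0$ we need $\Pi\le U=\Pi(0)$: from $W_\varepsilon\le U_\varepsilon\to U$ we get $\Pi(\lambda)\le U$ for $0<\lambda<Z$, and for $\lambda=Z$ by continuity. With one nucleus the sum defining $W_\varepsilon$ is empty, so $\Pi=0$ on $(0,Z)$, at $Z$ by continuity, and at $0$ because $U=0$.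
\end{proof}

\section{The lower bound}\label{sec:lower}

The upper bound of Theorem~\ref{thm:strict} has just been proved. For the lower bound we must show that $t_{ij}$ keeps a fixed fraction of $b_{ij}$. The Feynman--Kac formula writes $t_{ij}$ as an integral of $e^{-\int q}$ over paths from the source $S_i$ to the source $S_j$, and Jensen's inequality bounds it below in terms of the mean of $\int q$, which is computed from the free potentials $N_i$, $N_j$.

\begin{lemma}\label{lem:jensen}
For $\varepsilon>0$, $\mu>0$ and $i\ne j$: $\;t_{ij}\ge b_{ij}\exp(-z_iz_j\omega_{ij}/b_{ij})$, and $\omega_{ij}<\infty$.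
\end{lemma}

\begin{proof}
Let $B$ be the diffusion on $\mathbb R^5$ with generator $\Delta_5$, that is, $\sqrt2$ times a standard Brownian motion. Its transition density $p_\tau(X,Y)=(4\pi\tau)^{-5/2}e^{-|X-Y|^2/4\tau}$ is symmetric; $\mathbb P_X$ and $\mathbb E_X$ refer to the starting point $X$. Put $I_\tau=\int_0^\tau q(B_\sigma)\,d\sigma$. Since $\chi_j\in C^2$, It\^o's formula gives
\[
d\big(\chi_j(B_\tau)e^{-I_\tau}\big)=e^{-I_\tau}(\Delta_5\chi_j-q\chi_j)(B_\tau)\,d\tau+e^{-I_\tau}\nabla\chi_j(B_\tau)\cdot dB_\tau .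
\]
The first bracket is $-S_j$, and the stochastic integral has mean zero because $\nabla\chi_j$ is bounded. Hence
\[
\chi_j(X)=\mathbb E_X\big[\chi_j(B_T)e^{-I_T}\big]+\int_0^T\mathbb E_X\big[S_j(B_\tau)e^{-I_\tau}\big]d\tau .
\]
The first term tends to $0$ as $T\to\infty$: $\chi_j$ is bounded and small outside a large ball, and $B_T$ lies in that ball with probability at most its volume times $(4\pi T)^{-5/2}$. So $\chi_j(X)=\int_0^\infty\mathbb E_X[S_j(B_\tau)e^{-I_\tau}]d\tau$, and the same argument with $q=0$ gives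
\begin{equation}\label{eq:Nheat}
N_j(X)=\int_0^\infty\mathbb E_X[S_j(B_\tau)]\,d\tau=\int_0^\infty\!\!\int p_\tau(X,Y)S_j(Y)\,dY\,d\tau .
\end{equation}
Let $\nu$ be the measure $S_i(X)S_j(B_\tau)\,d\mathbb P_X\,dX\,d\tau$ on triples (time, starting point, path). Then $\int e^{-I_\tau}d\nu=8\pi^2t_{ij}$, and the total mass of $\nu$ is $8\pi^2b_{ij}\in(0,\infty)$. By Tonelli's theorem, the Markov property at time $\sigma$, \eqref{eq:Nheat} and the symmetry of $p_\sigma$,
\begin{align*}
\int I_\tau\,d\nu&=\int dX\,S_i(X)\int_0^\infty d\sigma\;\mathbb E_X\Big[q(B_\sigma)\int_\sigma^\infty S_j(B_\tau)\,d\tau\Big]=\int dX\,S_i(X)\int_0^\infty d\sigma\;\mathbb E_X\big[(qN_j)(B_\sigma)\big]\\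
&=\int dY\,(qN_j)(Y)\int_0^\infty\!\!\int p_\sigma(Y,X)S_i(X)\,dX\,d\sigma=\int N_iqN_j\,dY .
\end{align*}
Jensen's inequality for the normalized measure and the convex function $e^{-t}$ gives
\[
t_{ij}\ge b_{ij}\exp\Big(-\frac1{8\pi^2b_{ij}}\int N_iqN_j\,dY\Big).
\]
Now $q\le6\pi\Phi^{1/2}\le6\pi v^{1/2}\le Q$ and $N_l\le z_l|Y-P_l|^{-3}$, so $\int N_iqN_j\le8\pi^2z_iz_j\omega_{ij}$. The integrand of $\omega_{ij}$ has singularities of order $\frac72<5$ at $P_i$ and $P_j$ and of order $\frac12$ at the other $P_l$, and it decays like $|Y|^{-13/2}$ with $\frac{13}2>5$; so $\omega_{ij}<\infty$.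
\end{proof}

The number $\omega_{ij}$ depends neither on $\varepsilon$ nor on $\mu$. By Lemma~\ref{lem:b}, $b_{ij}\exp(-z_iz_j\omega_{ij}/b_{ij})\to z_iz_j|R_i-R_j|^{-3}\exp(-|R_i-R_j|^3\omega_{ij})$. Multiplying by $|R_i-R_j|^2$, summing over $i<j$ and using Lemma~\ref{lem:limit} gives the lower bound of Theorem~\ref{thm:strict} for $0<\lambda<Z$. It holds at $\lambda=Z$ by continuity, and at $\lambda=0$ because $\Pi(0)=U$ and the exponentials are at most $1$. The bound is positive because $k\ge2$, all $z_i>0$ and $\omega_{ij}<\infty$.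

\section{Strict monotonicity}\label{sec:strict}

Let $k\ge2$, $0<\lambda'<\lambda<Z$, $\mu=\mu_\lambda$, $\mu'=\mu_{\lambda'}$, so $\mu'>\mu>0$. Primes refer to $\mu'$. We show $\Pi(\lambda')>\Pi(\lambda)$. A strict inequality for each $\varepsilon$ could be lost in the limit, so we write $t_{ij}'-t_{ij}$ as the integral of a nonnegative function and show that this function has a limit that is positive on an open set.

\emph{Step 1: the difference formula.} Fix $\varepsilon$. The function $g=\chi_j'-\chi_j\in C^2$ satisfies $-\Delta_5g+qg=(q-q')\chi_j'$. The right side is nonnegative by Lemma~\ref{lem:mono}. By Lemma~\ref{lem:chi}, $g$, $\chi_i$ and their gradients are $O(|X|^{-3})$, so the boundary term in Green's identity on $\{|X|<r\}$ is $O(r^{4-6})$. Letting $r\to\infty$,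
\begin{equation}\label{eq:diff}
8\pi^2(t_{ij}'-t_{ij})=\int(-\Delta_5\chi_i+q\chi_i)\,g\,dX=\int\chi_i\,(q-q')\,\chi_j'\,dX .
\end{equation}

\emph{Step 2: limits off the nuclei.} Let $\mathcal P=\mathbb R^5\setminus\{P_1,\dots,P_k\}$, a connected open set. For all $\varepsilon$ we have $\chi_j,\chi_j'\le z_j|X-P_j|^{-3}$, $q,q'\le Q$ and $S_j\le15\varepsilon z_j|X-P_j|^{-7}$. On compact subsets of $\mathcal P$ these bounds are uniform in $\varepsilon\le1$, and $S_j\to0$ uniformly. By (E1), the Arzel\`a--Ascoli theorem and a diagonal argument there is a sequence $\varepsilon_n\to0$ along which all $\chi_j$, $\chi_j'$ converge locally uniformly on $\mathcal P$ to continuous limits $\bar\chi_j,\bar\chi_j'\ge0$. For $(x,s)$ in $\mathcal P$ the ray $\{(x,\sigma):\sigma\ge s\}$ stays in $\mathcal P$, and $\sum_jz_j(r_j^2+\sigma)^{-3/2}$ is integrable over it, with tails that are small locally uniformly. By dominated convergence $\Phi\to\bar\Phi=\frac12\int_s^\infty\sum_j\bar\chi_j\,d\sigma$ pointwise on $\mathcal P$,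 and $\bar\Phi$ is continuous there. So $q\to\bar q=6\pi(\bar\Phi-\mu)_+^{1/2}$ pointwise, $\bar q$ is continuous on $\mathcal P$, and passing to the limit against test functions gives $\Delta_5\bar\chi_i=\bar q\bar\chi_i$ on $\mathcal P$. The same holds with primes. By Lemma~\ref{lem:limit}, $\bar\Phi(\cdot,0)=\varphi_\lambda$ and $\bar\Phi'(\cdot,0)=\varphi_{\lambda'}$ off the nuclei.

\emph{Step 3: $\bar\chi_i>0$ near $P_i$.} For $\varepsilon>0$, $-\Delta_5(N_i-\chi_i)=q\chi_i$. The right side is bounded and has compact support, since $q=0$ where $v\le\mu$. The function $N_i-\chi_i$ and the Newton potential of $q\chi_i$ both tend to $0$ at infinity, so they are equal: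
\[
N_i(X)-\chi_i(X)=\frac1{8\pi^2}\int\frac{q\chi_i(Y)}{|X-Y|^3}\,dY\le\frac{z_i}{8\pi^2}\int\frac{Q(Y)\,dY}{|X-Y|^3|Y-P_i|^3}.
\]
Here $Q(Y)\le6\pi\sum_lz_l^{1/2}|Y-P_l|^{-1/2}$, and $\alpha^{-3}\beta^{-1/2}\le\min(\alpha,\beta)^{-7/2}\le\alpha^{-7/2}+\beta^{-7/2}$ for $\alpha,\beta>0$. The integral $\int|X-Y|^{-3}|Y-P|^{-7/2}dY$ converges, and by scaling and rotation it equals $c|X-P|^{5-13/2}=c|X-P|^{-3/2}$. So $N_i-\chi_i\le C\sum_l|X-P_l|^{-3/2}$ with $C$ independent of $\varepsilon$, and in the limit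
\[
\bar\chi_i\ge z_i|X-P_i|^{-3}-C\sum_l|X-P_l|^{-3/2},
\]
which is positive near $P_i$ because $z_i>0$. The same bound holds for $\bar\chi_i'$.

\emph{Step 4: $\bar\chi_i>0$ on $\mathcal P$.} This is the strong maximum principle. Suppose $\bar\chi_i(X_0)=0$, and let $\bar q\le\kappa^2$, $\kappa>0$, on a ball about $X_0$ with closure in $\mathcal P$. For $X$ in the ball and $|t|<\pi/(2\kappa)$ the function $\Psi=\bar\chi_i(X)\cos(\kappa t)\ge0$ satisfies $(\Delta_5+\partial_t^2)\Psi=(\bar q-\kappa^2)\Psi\le0$. By (E4) applied to $-\Psi$ in $\mathbb R^6$, the average of $\Psi$ over a small ball about $(X_0,0)$ is at most $\Psi(X_0,0)=0$, so $\bar\chi_i=0$ near $X_0$. The zero set of $\bar\chi_i$ is thus open and closed in $\mathcal P$, and by Step 3 it is not all of $\mathcal P$; so it is empty. The same holds for $\bar\chi_j'$.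

\emph{Step 5: $\bar q>\bar q'$ on an open set.} By Lemma~\ref{lem:order}, $\rho_\lambda\ge\rho_{\lambda'}$, and the integrals differ. So there is a point $x_0\notin\{R_1,\dots,R_k\}$ with $F(\varphi_\lambda(x_0)-\mu)>F(\varphi_{\lambda'}(x_0)-\mu')$, that is, $(\varphi_\lambda(x_0)-\mu)_+>(\varphi_{\lambda'}(x_0)-\mu')_+$. Hence $\bar q(x_0,0)>\bar q'(x_0,0)$, and by continuity $\bar q>\bar q'$ in a neighborhood of $(x_0,0)$ in $\mathcal P$.

\emph{Conclusion.} The integrand in \eqref{eq:diff} is nonnegative, so Fatou's lemma and Steps 4 and 5 give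
\[
\liminf_{n\to\infty}8\pi^2(t_{12}'-t_{12})\ge\int_{\mathcal P}\bar\chi_1(\bar q-\bar q')\bar\chi_2'\,dX>0 .
\]
All other differences $t_{ij}'-t_{ij}$ are $\ge0$, so Lemma~\ref{lem:limit} gives $\Pi(\lambda')-\Pi(\lambda)\ge|R_1-R_2|^2\liminf_n(t_{12}'-t_{12})>0$. For $0\le\lambda_1<\lambda_2\le Z$ choose $\lambda_1<\lambda'<\lambda<\lambda_2$; by Theorem~\ref{thm:main}, $\Pi(\lambda_1)\ge\Pi(\lambda')>\Pi(\lambda)\ge\Pi(\lambda_2)$. Together with Section~\ref{sec:lower} this proves Theorem~\ref{thm:strict}.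

\section{Dilations and the chemical potential}\label{sec:dilation}

Formally, Corollary~\ref{cor:mu} is the equality of mixed derivatives of $e_l(\lambda)$: $\partial_\lambda e_l=-\mu$ and $l\,\partial_le_l=-\Pi_l$ give $l\,\partial_l\mu=\partial_\lambda\Pi_l\le0$. We avoid second derivatives by using the second relation in integrated form.

\begin{lemma}\label{lem:C1}
The function $e$ is $C^1$ on $(0,Z)$ with $\partial e/\partial\lambda=-\mu_\lambda$.
\end{lemma}

\begin{proof}
For real $f\in L^1\cap L^{5/3}$ we have $D(f)\ge0$: by scaling and rotation $|x|^{-2}*|x|^{-2}=c|x|^{-1}$ in $\mathbb R^3$ with $0<c<\infty$, so $2cD(f)=\int(|x|^{-2}*f)^2dx$, the exchange of integrals being justified by $D(|f|)<\infty$. Let $\lambda,\lambda'\in(0,Z)$, $\rho=\rho_\lambda$, $\rho'=\rho_{\lambda'}$ and $h$ as in Lemma~\ref{lem:TF}. Convexity of $t^{5/3}$ gives $K(\rho')-K(\rho)\ge\int\rho^{2/3}(\rho'-\rho)$, and $D(\rho')-D(\rho)=\int u_\rho(\rho'-\rho)+D(\rho'-\rho)$. Hence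
\[
e(\lambda')-e(\lambda)\ge\int h(\rho'-\rho)\,dx\ge-\mu_\lambda\lambda'+\mu_\lambda\lambda,
\]
because $h\ge-\mu_\lambda$ with equality where $\rho>0$. Exchanging $\lambda$ and $\lambda'$,
\[
-\mu_\lambda(\lambda'-\lambda)\le e(\lambda')-e(\lambda)\le-\mu_{\lambda'}(\lambda'-\lambda).
\]
So the difference quotient lies between $-\mu_\lambda$ and $-\mu_{\lambda'}$, and $\mu_\lambda$ is continuous by Lemma~\ref{lem:order}.
\end{proof}

\begin{lemma}\label{lem:dilation}
Fix $\lambda\in[0,Z]$. The function $l\mapsto e_l(\lambda)$ is locally Lipschitz on $(0,\infty)$ and differentiable at all but countably many $l$. Wherever it is differentiable, $-l\,de_l/dl=\Pi_l(\lambda)$, and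
\begin{equation}\label{eq:dil}
e_{l_2}(\lambda)-e_{l_1}(\lambda)=-\int_{l_1}^{l_2}\Pi_l(\lambda)\,\frac{dl}l\qquad(0<l_1<l_2).
\end{equation}
\end{lemma}

\begin{proof}
Let $\tau=1/l$, and let $\mathcal E_l$ be the functional for nuclei at $lR_i$; $K,A,D,U$ refer to $l=1$. The map $\rho\mapsto\rho^l=l^{-3}\rho(\cdot/l)$ is a bijection of the admissible densities with integral $\lambda$. The substitution $x\to lx$ gives $K(\rho^l)=\tau^2K(\rho)$, and each Coulomb term acquires a factor $\tau$, so $\mathcal E_l(\rho^l)=\tau^2K(\rho)+\tau(-A(\rho)+D(\rho)+U)$. Thus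
\[
e_l=\tau H(\tau),\qquad H(\tau)=\inf_{\int\rho=\lambda}\big[\tau K(\rho)-A(\rho)+D(\rho)+U\big],
\]
and the infimum is attained at the density $\rho_\tau$ for which $(\rho_\tau)^l$ is the TF density at dilation $l$. As a finite infimum of affine functions, $H$ is concave on $(0,\infty)$, hence locally Lipschitz and differentiable off a countable set; $e_l$ inherits these properties and is differentiable in $l$ exactly when $H$ is differentiable at $\tau=1/l$. Using $\rho_\tau$ as a trial density, $H(\tau')\le H(\tau)+(\tau'-\tau)K(\rho_\tau)$ for all $\tau'>0$, so $H'(\tau)=K(\rho_\tau)$ wherever $H'(\tau)$ exists. The kinetic energy at dilation $l$ is $\tau^2K(\rho_\tau)$, so at such points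
\[
-l\frac{de_l}{dl}=\tau\frac{d}{d\tau}\big(\tau H\big)=\tau H(\tau)+\tau^2K(\rho_\tau)=\Pi_l(\lambda).
\]
A locally Lipschitz function is the integral of its derivative, which gives \eqref{eq:dil}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:mu}]
Let $l_1<l_2$, and let $\mu_l$ be the chemical potential at dilation $l$ and electron number $\lambda$, which exists by Lemma~\ref{lem:C1}. By Theorem~\ref{thm:main}, applied to the nuclei at $lR_i$ for each $l$, the right side of \eqref{eq:dil} is non-decreasing in $\lambda$. The derivative of the left side in $\lambda$ is $-\mu_{l_2}+\mu_{l_1}$, which is therefore $\ge0$.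
\end{proof}

\begin{thebibliography}{1}

\bibitem{TF}
Article whose abstract begins ``We prove the positivity of the pressure and compressibility for neutral systems in the Thomas-Fermi theory of molecules. Our results include some new \dots'',
\texttt{https://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=journal\%20article\allowbreak\&urlId=cmp\%2F1103904562\allowbreak\&isResultClick=True}.

\end{thebibliography}
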